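# An $L^4$ square function estimate for planks along a nondegenerate curve

## 1. Nondegenerate curves, planks and square functions

The Fourier transform is $\hat f(\Xi)=\int f(x)e^{-i\langle x,\Xi\rangle}\,dx$; other normalizations differ by a dilation in $x$, which does not affect the inequality below. $\mathcal S$ is the Schwartz class, $\mathbb B(\rho)$ is the closed ball of radius $\rho$ about $0$, and $\|\gamma\|_{C^k}=\max_{j\le k}\sup_I|\gamma^{(j)}|$.

**Definition (nondegenerate curve).** Let $d\ge 2$ and let $I$ be a compact interval. A smooth curve $\gamma:I\to\mathbb R^d$ is *nondegenerate* if $\det(\gamma^{(1)}(s),\dots,\gamma^{(d)}(s))\ne0$ for all $s\in I$. We fix a constant $B\ge1$, depending only on $\gamma$, with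
$$\|\gamma\|_{C^{d+1}(I)}\le B\quad\text{and}\quad |\det(\gamma^{(1)}(s),\dots,\gamma^{(d)}(s))|\ge B^{-1}\quad (s\in I).$$

*Example.* Take $d=2$, $I=[0,1]$, $\gamma(s)=(s,s^2/2)$. Then $\gamma^{(1)}=(1,s)$, $\gamma^{(2)}=(0,1)$, $\gamma^{(3)}=0$, and the determinant is $1$. The norms satisfy $|\gamma|\le\sqrt{5}/2$, $|\gamma^{(1)}|\le\sqrt2$, $|\gamma^{(2)}|=1$, so $B=2$ is allowed. The segment $s\mapsto(s,0)$ is degenerate, since its second derivative vanishes. I call $(s,s^2/2)$ on $[0,1]$ with $B=2$ the *running example*.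

**Definition (planks).** Write points of $\mathbb R^{d+1}$ as $\Xi=(\xi,\mu)\in\mathbb R^d\times\mathbb R$ and put
$$\Gamma^{(1)}(s)=(\gamma(s),1),\qquad\Gamma^{(2)}(s)=(\gamma^{(1)}(s),0),\qquad\Gamma^{(3)}(s)=(\gamma^{(2)}(s),0).$$
Let $V_s$ be the orthogonal complement of $\mathrm{span}\{\Gamma^{(1)}(s),\Gamma^{(2)}(s),\Gamma^{(3)}(s)\}$ in $\mathbb R^{d+1}$ and $\operatorname{proj}_{V_s}$ the orthogonal projection onto it. For $0<r<1$ and $s\in I$, the plank $\Pi(s,r)$ is the set of all $\Xi\in\mathbb R^{d+1}$ with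
$$|\langle\Gamma^{(1)}(s),\Xi\rangle|\le r^2,\quad|\langle\Gamma^{(2)}(s),\Xi\rangle|\le r,\quad(4B^2)^{-1}\le|\langle\Gamma^{(3)}(s),\Xi\rangle|\le1,\quad|\operatorname{proj}_{V_s}(\Xi)|\le1 .$$

*Example.* In the running example $V_s=\{0\}$. Attach to $\Xi=(\xi_1,\xi_2,\mu)$ the quadratic polynomial
$$P_\Xi(t)=\mu+\xi_1t+\tfrac12\xi_2t^2 .$$
Then $\langle\Gamma^{(1)}(s),\Xi\rangle=P_\Xi(s)$, $\langle\Gamma^{(2)}(s),\Xi\rangle=P_\Xi'(s)$ and $\langle\Gamma^{(3)}(s),\Xi\rangle=P_\Xi''(s)=\xi_2$. So $\Xi\in\Pi(s,r)$ means $|P_\Xi(s)|\le r^2$, $|P_\Xi'(s)|\le r$ and $\frac1{16}\le|P_\Xi''|\le1$: the polynomial nearly has a double zero at $s$. For instance $\frac a2(t-t_0)^2$ belongs to $\Pi(s,r)$ whenever $|s-t_0|\le r$ and $\frac1{16}\le a\le1$. Since $\xi_1^2-2\mu\xi_2=P'_\Xi(s)^2-2P_\Xi(s)P_\Xi''(s)$ for every $s$, every plank lies in the region $|\xi_1^2-2\mu\xi_2|\le3r^2$ around a quadratic cone in $\mathbb R^3$.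

**Definition (separated families and square functions).** A set of points is *$r$-separated* if distinct points are at distance at least $r$. For $0<r<1$ let $\{s_\nu:\nu\in\Omega(r)\}\subseteq I$ be a maximal $r$-separated subset of $I$. The *square function* of a finite family $\{f_\nu\}$ is $\big(\sum_\nu|f_\nu|^2\big)^{1/2}$.

*Example.* In $I=[0,1]$ with $r=1/N$, the points $j/N$, $0\le j\le N$, are $r$-separated, and maximally so, since every point of $[0,1]$ is within $\frac1{2N}$ of one of them. As for square functions, let $f_\nu(x)=e^{i\langle x,a_\nu\rangle}f(x)$ for $N$ frequencies $a_\nu$. The square function is $N^{1/2}|f(x)|$, while the sum at $x=0$ is $Nf(0)$. So pointwise the sum may exceed the square function by the factor $N^{1/2}$. An $L^p$ estimate says that such coincidences are rare in $x$.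

We can now pose the question. It is Conjecture 3.5.8 of "On certain geometric maximal functions in Harmonic analysis" (https://core.ac.uk/download/573304407.pdf): if each $f_\nu$ has its frequencies in the plank at $s_\nu$, is the $L^4$ norm of the sum controlled by that of the square function, up to $r^{-\epsilon}$? The answer is yes.

**Theorem 1.** Let $d\ge2$, let $\gamma$ be nondegenerate, let $0<r<1$, and let $f_\nu\in\mathcal S(\mathbb R^{d+1})$, $\nu\in\Omega(r)$, satisfy $\operatorname{supp}\hat f_\nu\subseteq\Pi(s_\nu,r)$. For any $\epsilon>0$ there is $C_\epsilon>0$, depending only on $\epsilon,d,\gamma,B$ and not on $r$ or the collection, such that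
$$\Big\|\sum_{\nu\in\Omega(r)}f_\nu\Big\|_{L^4(\mathbb R^{d+1})}\le C_\epsilon r^{-\epsilon}\Big\|\Big(\sum_{\nu\in\Omega(r)}|f_\nu|^2\Big)^{1/2}\Big\|_{L^4(\mathbb R^{d+1})}.\tag{1.1}$$

Only the exponent $4$ is treated. We use the following textbook facts.

* *Plancherel's theorem.* Its most frequent use here is this. If $F_1,\dots,F_N\in\mathcal S$, $\operatorname{supp}\hat F_a\subset E_a$, and every $\Xi$ lies in at most $D$ of the sets $E_a$, then
$$\Big\|\sum_aF_a\Big\|_2^2\le D\sum_a\|F_a\|_2^2.\tag{1.2}$$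
Indeed, at each $\Xi$ at most $D$ of the numbers $\hat F_a(\Xi)$ are nonzero, so $|\sum_a\hat F_a(\Xi)|^2\le D\sum_a|\hat F_a(\Xi)|^2$ by Cauchy–Schwarz. Integrate in $\Xi$ and apply Plancherel.
* *Supports.* For $f,g\in \mathcal S$ with compactly supported transforms, $\operatorname{supp}\widehat{fg}\subset\operatorname{supp}\hat f+\operatorname{supp}\hat g$. Since $\widehat{\bar f}(\Xi)=\overline{\hat f(-\Xi)}$, also $\operatorname{supp}\widehat{|f|^2}\subset\operatorname{supp}\hat f-\operatorname{supp}\hat f$.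
* *John's theorem.* If $\omega\subset\mathbb R^n$ is compact, convex, symmetric about $0$, with $0$ in its interior, there is $S\in GL_n(\mathbb R)$ with $\mathbb B(1)\subset S\omega\subset\mathbb B(\sqrt n)$.
* *Markov's inequality.* If $P$ is a polynomial of degree at most $M$ and $\tau$ an interval of length $\sigma$, then $\sup_\tau|P'|\le\frac{2M^2}{\sigma}\sup_\tau|P|$.

If $|I|=0$, then $|\Omega(r)|\le1$ and there is nothing to prove; we assume $|I|>0$.

## 2. Few planks, the exponent $2$, and exact squares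

With one plank, (1.1) is an equality with constant $1$. With $N$ planks, Cauchy–Schwarz gives $|\sum f_\nu|\le N^{1/2}(\sum|f_\nu|^2)^{1/2}$ pointwise, so (1.1) holds with constant $N^{1/2}$. This is enough as long as $r$ stays away from $0$.

Now take the running example and replace $4$ by $2$. If $\Xi\in\Pi(s,r)\cap\Pi(s',r)$, then
$$\tfrac1{16}|s-s'|\le|\xi_2||s-s'|=|P_\Xi'(s)-P'_\Xi(s')|\le2r,$$
so $|s-s'|\le32r$. Hence the points $s_\nu$ whose planks contain a given $\Xi$ lie in an interval of length $32r$, and being $r$-separated there are at most $33$ of them. By (1.2), $\|\sum f_\nu\|_2^2\le33\sum\|f_\nu\|_2^2$, which is the $L^2$ version of (1.1) with no loss in $r$.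

For the exponent $4$ write $\|\sum f_\nu\|_4^4=\|(\sum f_\nu)^2\|_2^2=\|\sum_{\nu,\nu'}f_\nu f_{\nu'}\|_2^2$. The product $f_\nu f_{\nu'}$ has frequencies in the sumset $\Pi(s_\nu,r)+\Pi(s_{\nu'},r)$. If each frequency lies in at most $D$ of these sumsets (over ordered pairs), (1.2) gives
$$\Big\|\sum_\nu f_\nu\Big\|_4^4\le D\sum_{\nu,\nu'}\|f_\nu f_{\nu'}\|_2^2=D\Big\|\Big(\sum_\nu|f_\nu|^2\Big)^{1/2}\Big\|_4^4 .\tag{2.1}$$
This is Córdoba–Fefferman biorthogonality. It works perfectly in an idealized situation. Suppose the polynomials were exact squares with leading coefficient frozen, $P_i(t)=\frac12(t-t_i)^2$. Then $P_1+P_2=P_3+P_4$ says $t_1+t_2=t_3+t_4$ and $t_1^2+t_2^2=t_3^2+t_4^2$, hence $\{t_1,t_2\}=\{t_3,t_4\}$: a sum determines its pair.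

## 3. How a free second derivative breaks biorthogonality

In the planks the second derivative is not frozen, and this ruins (2.1). In the running example put, for $1\le\alpha\le2$,
$$t_1=\tfrac14,\quad t_2=\tfrac34,\quad a_1=a_2=\tfrac12,\qquad t_3=\tfrac12-\tfrac\alpha4,\quad t_4=\tfrac12+\tfrac1{4\alpha},\quad a_3=\tfrac1{1+\alpha^2},\quad a_4=\tfrac{\alpha^2}{1+\alpha^2}.$$
Then
$$\tfrac{a_1}2(t-t_1)^2+\tfrac{a_2}2(t-t_2)^2=\tfrac{a_3}2(t-t_3)^2+\tfrac{a_4}2(t-t_4)^2 .\tag{3.1}$$
To check this, compare $\sum a_i$, $\sum a_i(t_i-\frac12)$ and $\sum a_i(t_i-\frac12)^2$ on both sides. They are $1,0,\frac1{16}$ on the left. On the right, $a_3+a_4=1$, then $-\frac\alpha4a_3+\frac1{4\alpha}a_4=0$, and $\frac{\alpha^2}{16}a_3+\frac1{16\alpha^2}a_4=\frac1{16}$. All $t_i$ lie in $[0,1]$ and all $a_i$ in $[\frac1{16},1]$. By maximality every $t_i$ is within $r$ of some $s_\nu$, so each square lies in the plank of such an $s_\nu$. The left side of (3.1) is one fixed frequency.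 As $\alpha$ runs over $[1,2]$, $t_3$ sweeps $[0,\frac14]$, and each $s_\nu$ serves an interval of length at most $2r$. So this single frequency lies in at least $\frac1{8r}$ different sumsets, and (2.1) loses a power of $r$.

The natural repair is to split the frequencies so that the second derivative varies little, say $|P''-1|\le\frac1K$ after normalization. This costs about $K$ pieces, so we can afford only $K=r^{-\text{small}}$, and that is too coarse for (2.1) at scale $r$. Double all $a_i$ in (3.1), so that $a_1=a_2=1$, and let $1\le\alpha\le1+\frac1K$. Then $|a_3-1|=|a_4-1|=\frac{\alpha^2-1}{\alpha^2+1}\le\alpha-1\le\frac1K$, because $\alpha+1\le\alpha^2+1$. So all four squares are in the same window, while $t_3$ still sweeps an interval of length $\frac1{4K}$. At a scale $\rho'$ much smaller than $\frac1K$ the overlap is still at least $\frac1{4K\rho'}$.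

What the window does buy is biorthogonality on short intervals. If all points lie in an interval of length $\sigma$, replacing $P''$ by $1$ in Taylor's formula costs $\sigma^2/K$, and this is harmless when $\sigma^2/K\le\rho'^2$. So we can refine to scale $\rho'$ inside intervals with $\sigma\le K^{1/2}\rho'$. The remaining obstacle is the interaction of far apart pieces.

Far apart pieces will be treated differently. Suppose we have reached a scale $\rho$, so that the quantity at hand is the $L^2$ norm of $\sum_\theta|f_\theta|^2$ over intervals $\theta$ of length $\rho$, and look at a single frequency $\Xi$ of this function. The pieces $\theta$ that contribute at $\Xi$ have $|P_\Xi|\lesssim\rho^2$ on $\theta$. Because $P_\Xi$ is a polynomial, $\{|P_\Xi|\lesssim\rho^2\}$ is a union of boundedly many intervals, so up to a logarithm only a few dyadic intervals $\tau$ matter for $\Xi$, and $|P_\Xi|\lesssim\rho^2$ on the whole of each. Let $\sigma=|\tau|$.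

* If $\tau$ is long compared with $\rho$, then $|P_\Xi|\lesssim\rho^2$ on $\tau$ forces $|P'_\Xi|\lesssim\rho^2/\sigma$ there, by Markov, which is much smaller than $\rho$. We are then looking at $|f_\theta|^2$ only through a low-frequency average, and at that resolution the finer pieces of $f_\theta$ are orthogonal.
* If $\tau$ is not long compared with $\rho$, biorthogonality on $\tau$ is available.

In both cases we can pass from $\rho$ to a smaller scale. Doing this boundedly many times reaches scale $r$ (after a rescaling). This is an induction on scales in the style of Guth–Wang–Zhang.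

## 4. A theorem for arbitrary smooth curves

Nondegeneracy is used only to see that planks are bounded; the argument itself proves more. Let $d\ge1$, let $\gamma\in C^\infty(I;\mathbb R^d)$ be arbitrary, let $0<c_1\le1\le R_1$, and put
$$\widetilde\Pi(s,r)=\{\Xi\in\mathbb R^{d+1}:|\langle\Gamma^{(1)}(s),\Xi\rangle|\le r^2,\ |\langle\Gamma^{(2)}(s),\Xi\rangle|\le r,\ |\langle\Gamma^{(3)}(s),\Xi\rangle|\ge c_1,\ |\Xi|\le R_1\}.$$

**Theorem 2.** For every $\epsilon>0$ there is $C=C(\epsilon,d,\gamma,c_1,R_1)$ such that for all $0<r<1$, all $r$-separated $\{s_\nu\}_{\nu\in\Omega}\subset I$ and all Schwartz $f_\nu$ with $\operatorname{supp}\hat f_\nu\subseteq\widetilde\Pi(s_\nu,r)$,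
$$\Big\|\sum_\nu f_\nu\Big\|_4\le Cr^{-\epsilon}\Big\|\Big(\sum_\nu|f_\nu|^2\Big)^{1/2}\Big\|_4 .$$

*Example.* For $d=1$, $\gamma(s)=s^2/2$, a pair $(\xi,\mu)$ corresponds to $\mu+\frac12\xi t^2$, and $\widetilde\Pi(s,r)$ requires $|\mu+\frac12\xi s^2|\le r^2$, $|\xi s|\le r$, $|\xi|\ge c_1$. It is empty once $|s|>r/c_1$. The hypothesis on $\Gamma^{(3)}$ is part of the set, not of the curve.

**Theorem 2 implies Theorem 1.** We must place $\Pi(s,r)$ inside some $\widetilde\Pi(s,r)$; only the bound $|\Xi|\le R_1$ needs an argument. Let $d\ge2$ and $\gamma$ be nondegenerate. Then $\gamma^{(1)}(s),\gamma^{(2)}(s)$ are independent, hence so are $\Gamma^{(2)}(s),\Gamma^{(3)}(s)$. These have last coordinate $0$ while $\Gamma^{(1)}(s)$ has last coordinate $1$, so all three are independent. The span of three independent continuous vectors has an orthogonal projection that is continuous in $s$, and therefore so is $\operatorname{proj}_{V_s}$. Consider the linear map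
$$\Phi_s\Xi=\big(\langle\Gamma^{(1)}(s),\Xi\rangle,\langle\Gamma^{(2)}(s),\Xi\rangle,\langle\Gamma^{(3)}(s),\Xi\rangle,\operatorname{proj}_{V_s}\Xi\big).$$
If $\Phi_s\Xi=0$, then $\Xi\in V_s$ by the first three entries, and $\Xi=\operatorname{proj}_{V_s}\Xi=0$. So $\Phi_s$ is injective, and it is continuous in $s$. By compactness of $I$ times the unit sphere, $|\Phi_s\Xi|\ge c_\gamma|\Xi|$ for all $s\in I$ and all $\Xi$, with some $c_\gamma>0$. On $\Pi(s,r)$ we have $|\Phi_s\Xi|^2\le r^4+r^2+1+1\le4$, so $|\Xi|\le2/c_\gamma$. Hence $\Pi(s,r)\subseteq\widetilde\Pi(s,r)$ with $c_1=(4B^2)^{-1}$ and $R_1=\max(1,2/c_\gamma)$, and Theorem 2 applies. $\square$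

The next four sections prove an estimate about abstract linear families of polynomials, and Section 9 deduces Theorem 2 from it.

## 5. Linear families of polynomials and their frequency sets

Fix integers $n\ge1$, $M\ge2$, $J\ge1$, $m\ge1$ and put
$$K=16^m,\qquad h=2^{-mJ},\qquad L=1+mJ .$$
Fix $R\ge1$, $A\ge2$ and a *linear* map $\Xi\mapsto P_\Xi$ from $\mathbb R^n$ to real polynomials of degree at most $M$. The finest scale is $h$; we go from scale $1$ to scale $h$ in $J$ steps, each dividing the scale by $2^m$; and $K=16^m$ is the window parameter of Section 3. In Sections 5–8 the letters $C,c,c_0$ denote positive constants depending only on $n,M,A$, and **not** on $m,J,R$ or the linear map. The value of $C$ may change from line to line.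

For $\rho=2^{-k}$ let $\mathcal D_\rho$ be the set of dyadic intervals $[j\rho,(j+1)\rho)\subset[0,1)$. The letters $\tau,\tau',\theta,\theta'$ always denote dyadic intervals of length in $[h,1]$; there are $L$ possible lengths.

**Definition (frequency sets).** For $\theta\in\mathcal D_\rho$ let
$$\Theta(\theta)=\{\Xi:|\Xi|\le R,\ \sup_{[0,1]}|P_\Xi''-1|\le\tfrac1K,\ \sup_\theta|P_\Xi|\le A\rho^2,\ \sup_\theta|P_\Xi'|\le A\rho\},$$
and for $|\tau|\ge\rho$ let
$$\omega(\tau,\rho)=\{\Xi:|\Xi|\le R,\ \sup_{[0,1]}|P_\Xi''|\le\tfrac1K,\ \sup_\tau|P_\Xi|\le\rho^2\}.$$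
The second set is compact, convex, symmetric about $0$, with $0$ in its interior, because $\Xi\mapsto P_\Xi$ is linear on a finite-dimensional space.

*Example.* Take $n=3$, $M=2$, $P_\Xi(t)=\mu+\xi_1t+\frac12\xi_2t^2$, $R\ge\frac32$. If $t_0\in\theta$, the square $\frac12(t-t_0)^2$ belongs to $\Theta(\theta)$: on $\theta$ it is at most $\frac12\rho^2$, its derivative is at most $\rho$ in absolute value, and $|\Xi|=|(-t_0,1,t_0^2/2)|\le\frac32$. For $\tau=[0,\sigma)$, every element of $\omega(\tau,\rho)$ satisfies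
$$|\mu|\le\rho^2,\qquad|\xi_1|\le8\rho^2/\sigma,\qquad|\xi_2|\le\min(1/K,16\rho^2/\sigma^2),$$
by Markov's inequality used once for $P_\Xi$ (degree $2$) and once more for $P'_\Xi$ (degree $1$). Conversely, if $|\Xi|\le R$, $|\mu|\le\frac13\rho^2$, $|\xi_1|\le\frac13\rho^2/\sigma$ and $|\xi_2|\le\min(\frac1K,\frac23\rho^2/\sigma^2)$, then $\Xi\in\omega(\tau,\rho)$. So the longer $\tau$ is, the thinner $\omega(\tau,\rho)$ is.

Two inclusions are needed. First, if $\hat\theta$ is the dyadic parent of $\theta\in\mathcal D_\rho$, $\rho<1$, then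
$$\Theta(\theta)\subset\Theta(\hat\theta).\tag{5.1}$$
Indeed every point of $\hat\theta$ is within $\rho$ of the closure $\bar\theta$, and $|P_\Xi''|\le1+\frac1K\le\frac32$. So on $\hat\theta$ we have $|P_\Xi'|\le(A+\frac32)\rho\le A(2\rho)$ and $|P_\Xi|\le(A+A+\frac34)\rho^2\le A(2\rho)^2$, using $A\ge2$. Second, for $\theta\in\mathcal D_\rho$,
$$\Theta(\theta)-\Theta(\theta)\subset2A\,\omega(\theta,\rho).\tag{5.2}$$
Indeed if $\Xi=\Xi_1-\Xi_2$ with $\Xi_i\in\Theta(\theta)$, linearity gives $|\Xi|\le2R\le2AR$, $\sup_{[0,1]}|P_\Xi''|\le\frac2K\le\frac{2A}K$ and $\sup_\theta|P_\Xi|\le2A\rho^2$, so $\frac1{2A}\Xi\in\omega(\theta,\rho)$.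

**The functions.** Let $f_\theta\in\mathcal S(\mathbb R^n)$, $\theta\in\mathcal D_h$, with $\operatorname{supp}\hat f_\theta\subset\Theta(\theta)$. For every dyadic $\tau$ put
$$f_\tau=\sum_{\theta\in\mathcal D_h,\ \theta\subset\tau}f_\theta,\qquad f=f_{[0,1)},\qquad G^\tau_\rho=\sum_{\theta\in\mathcal D_\rho,\ \theta\subset\tau}|f_\theta|^2\quad(h\le\rho\le|\tau|).$$
By repeated use of (5.1), $\operatorname{supp}\hat f_\tau\subset\Theta(\tau)$ for all $\tau$. For example $G_1^{[0,1)}=|f|^2$, while $G^{[0,1)}_h=\sum_{\theta\in\mathcal D_h}|f_\theta|^2$ is the square of the square function we aim for. The task is to get from the first to the second in $L^2$.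

**The weights.** We need averaging kernels adapted to $\omega(\tau,\rho)$: nonnegative, of mass $1$, with Fourier transform bounded below on $2A\,\omega(\tau,\rho)$ and supported in a multiple of it.

Let $\chi\in C_c^\infty(\mathbb R^n)$ be even, $0\le\chi\le1$, $\chi=1$ on $\mathbb B(2A\sqrt n)$, $\operatorname{supp}\chi\subset\mathbb B(4A\sqrt n)$, chosen once for given $n,A$. Define $\varphi_0$ by $\hat\varphi_0=\chi$; it is real because $\chi$ is real and even. Put $w_0=a\varphi_0^2$ with $a>0$ such that $\int w_0=1$. Then $\hat w_0=a(2\pi)^{-n}\chi*\chi$. Let $|\Xi|\le2A\sqrt n$. Every $Z$ with $|Z-\Xi/2|\le A\sqrt n$ satisfies $|Z|\le2A\sqrt n$ and $|\Xi-Z|\le2A\sqrt n$, so $\chi*\chi(\Xi)\ge|\mathbb B(A\sqrt n)|$. Thus $\hat w_0\ge c_0>0$ on $\mathbb B(2A\sqrt n)$.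

By John's theorem there is $S=S_{\tau,\rho}\in GL_n(\mathbb R)$ with $\mathbb B(1)\subset S\,\omega(\tau,\rho)\subset\mathbb B(\sqrt n)$. Put
$$w_{\tau,\rho}(x)=|\det S|^{-1}w_0(S^{-T}x).$$
The substitution $x=S^Ty$ gives $\hat w_{\tau,\rho}(\Xi)=\int w_0(y)e^{-i\langle S^Ty,\Xi\rangle}dy=\hat w_0(S\Xi)$. Consequently:

* (w1) $w_{\tau,\rho}\ge0$ and $\int w_{\tau,\rho}=1$.
* (w2) $\hat w_{\tau,\rho}\ge c_0$ on $2A\,\omega(\tau,\rho)$, since $S(2A\,\omega(\tau,\rho))\subset\mathbb B(2A\sqrt n)$.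
* (w3) $w_{\tau,\rho}=\varphi^2$, where $\varphi(x)=(a/|\det S|)^{1/2}\varphi_0(S^{-T}x)$ is real and Schwartz. Its transform is a multiple of $\chi(S\,\cdot)$, so $\operatorname{supp}\hat\varphi\subset S^{-1}\mathbb B(4A\sqrt n)\subset4A\sqrt n\;\omega(\tau,\rho)$, because $\mathbb B(1)\subset S\,\omega(\tau,\rho)$.

*Example.* If $n=1$ and $\omega=[-\delta,\delta]$, then $S=1/\delta$ works and $w(x)=\delta w_0(\delta x)$: convolution with $w$ averages at distance about $1/\delta$, the dual length of $\omega$.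

By (w1), convolution with $w_{\tau,\rho}$ preserves nonnegativity and does not increase $L^2$ norms.

## 6. The overlap lemma

**Lemma 3.** If $h\le\rho\le|\tau|$, then
$$\|G_\rho^\tau\|_2^2\le CL\sum_{\tau'\subset\tau,\ |\tau'|\ge\rho}\|G_\rho^{\tau'}*w_{\tau',\rho}\|_2^2 .$$

This is where $G_\rho^\tau$ is broken, one frequency at a time, into the few intervals that matter.

**Step 1: regroup the pieces seen by one frequency.** Fix $\Xi$. For $\theta\in\mathcal D_\rho$ the function $\widehat{|f_\theta|^2}$ is supported in $\Theta(\theta)-\Theta(\theta)\subset2A\,\omega(\theta,\rho)$, by (5.2). So if $\widehat{|f_\theta|^2}(\Xi)\ne0$, then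
$$|\Xi|\le2AR,\qquad\sup_{[0,1]}|P_\Xi''|\le2A/K,\qquad\sup_\theta|P_\Xi|\le2A\rho^2.\tag{6.1}$$
Call a dyadic $\tau'\subset\tau$ with $|\tau'|\ge\rho$ *admissible* if $\sup_{\tau'}|P_\Xi|\le2A\rho^2$, and let $\mathcal J(\Xi)$ be the set of admissible intervals that are maximal for inclusion. Dyadic intervals are nested or disjoint, so the members of $\mathcal J(\Xi)$ are pairwise disjoint. Each $\theta\in\mathcal D_\rho$, $\theta\subset\tau$, with $\widehat{|f_\theta|^2}(\Xi)\ne0$ is admissible by (6.1), hence lies in exactly one member of $\mathcal J(\Xi)$. The remaining $\theta$ contribute $0$ at $\Xi$. Therefore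
$$\widehat{G_\rho^\tau}(\Xi)=\sum_{\tau'\in\mathcal J(\Xi)}\widehat{G_\rho^{\tau'}}(\Xi).\tag{6.2}$$

**Step 2: insert the weights.** If (6.2) is nonzero, some $\widehat{|f_\theta|^2}(\Xi)$ is nonzero, so the first two bounds in (6.1) hold. Together with admissibility they say $\Xi\in2A\,\omega(\tau',\rho)$ for every $\tau'\in\mathcal J(\Xi)$, and (w2) gives $\hat w_{\tau',\rho}(\Xi)\ge c_0$ for all these $\tau'$.

**Step 3: count $\mathcal J(\Xi)$.** We claim $|\mathcal J(\Xi)|\le2(2M+1)L$.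

First, the closed set $\{t\in\bar\tau:|P_\Xi(t)|\le2A\rho^2\}$ has at most $2M+1$ connected components. If $P_\Xi$ is constant there is at most one. Otherwise $P_\Xi^2-(2A\rho^2)^2$ is a nonzero polynomial of degree at most $2M$. A component containing none of its zeros is all of $\bar\tau$; so either there is a single component, or each component contains a zero and there are at most $2M$ components.

Each member of $\mathcal J(\Xi)$ is connected and contained in this set, hence lies in one component. It remains to see that a component $Y$ contains at most two members of each length. Suppose $\tau_1<\tau_2<\tau_3$ in $\mathcal J(\Xi)$ have the same length and lie in $Y$. Then $\tau_2\subsetneq\tau$, so the dyadic parent of $\tau_2$ is contained in $\tau$. The dyadic sibling of $\tau_2$ has the same length and is adjacent to $\tau_2$. Since $\tau_1$ and $\tau_3$ are dyadic intervals of this length on the two sides of $\tau_2$, the sibling lies in the convex hull of $\tau_1\cup\tau_3$,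 which is contained in the interval $Y$. So the parent of $\tau_2$ lies in $Y\cap\tau$ and is admissible, contradicting the maximality of $\tau_2$. With $2M+1$ components, $L$ lengths and two intervals for each, the claim follows.

**Step 4: conclude.** By (6.2), Cauchy–Schwarz, and Steps 2 and 3, for every $\Xi$,
$$|\widehat{G_\rho^\tau}(\Xi)|^2\le|\mathcal J(\Xi)|\sum_{\tau'\in\mathcal J(\Xi)}|\widehat{G_\rho^{\tau'}}(\Xi)|^2\le CL\sum_{\tau'\subset\tau,\ |\tau'|\ge\rho}\big|\widehat{G_\rho^{\tau'}}(\Xi)\,\hat w_{\tau',\rho}(\Xi)\big|^2 .$$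
(If the left side is $0$ this is trivial.) Integrate in $\Xi$ and use Plancherel. $\square$

## 7. From scale $\rho$ to scale $2^{-m}\rho$: orthogonality or biorthogonality

**Lemma 4.** Let $\rho=2^{-mk}$ with $0\le k<J$, let $\rho'=2^{-m}\rho$ (so $\rho'\ge h$), and let $|\tau|\ge\rho$. Then
$$\|G_\rho^\tau*w_{\tau,\rho}\|_2\le C\|G_{\rho'}^\tau\|_2 .$$

Write $\sigma=|\tau|$. The two cases are those announced in Section 3.

### Case $\rho/\sigma\le2^{-m}$: long $\tau$

**Step 1: write the average as an $L^2$ norm.** Let $\theta\in\mathcal D_\rho$, $\theta\subset\tau$, and $x\in\mathbb R^n$. Since $w_{\tau,\rho}=\varphi^2$ with $\varphi$ real and $f_\theta=\sum_{\theta'}f_{\theta'}$ over $\theta'\in\mathcal D_{\rho'}$, $\theta'\subset\theta$,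
$$(|f_\theta|^2*w_{\tau,\rho})(x)=\int\Big|\sum_{\theta'\in\mathcal D_{\rho'},\ \theta'\subset\theta}f_{\theta'}(y)\varphi(x-y)\Big|^2dy .$$
The transform of $y\mapsto\varphi(x-y)$ is $e^{-i\langle x,\Xi\rangle}\hat\varphi(-\Xi)$, supported in the symmetric set $4A\sqrt n\,\omega(\tau,\rho)$ by (w3). So the $\theta'$ term has its frequencies in $\Theta(\theta')+4A\sqrt n\,\omega(\tau,\rho)$.

**Step 2: these sets have bounded overlap.** Suppose the sets for $\theta_1'$ and $\theta_2'$ meet. Then there are $\Xi_i\in\Theta(\theta_i')$ with $\Xi_1-\Xi_2\in8A\sqrt n\,\omega(\tau,\rho)$, so that $\sup_\tau|P_{\Xi_1}-P_{\Xi_2}|\le8A\sqrt n\,\rho^2$. By Markov's inequality on $\tau$,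
$$\sup_\tau|P_{\Xi_1}'-P'_{\Xi_2}|\le\frac{2M^2}\sigma\,8A\sqrt n\,\rho^2\le C\rho',$$
because $\rho^2/\sigma\le2^{-m}\rho=\rho'$. Let $t_i\in\theta_i'\subset\tau$. Since $P''_{\Xi_1}\ge1-\frac1K\ge\frac12$ on $[0,1]$,
$$\tfrac12|t_1-t_2|\le|P_{\Xi_1}'(t_1)-P_{\Xi_1}'(t_2)|\le|P'_{\Xi_1}(t_1)|+|P_{\Xi_2}'(t_2)|+C\rho'\le(2A+C)\rho' .$$
So all $\theta'$ whose set contains a given frequency are within $C\rho'$ of each other, and there are at most $C$ of them.

**Step 3: conclude the case.** By (1.2) in the variable $y$,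
$$(|f_\theta|^2*w_{\tau,\rho})(x)\le C\sum_{\theta'\in\mathcal D_{\rho'},\ \theta'\subset\theta}(|f_{\theta'}|^2*w_{\tau,\rho})(x)\qquad\text{for every }x .$$
Summing over $\theta\subset\tau$ gives $G_\rho^\tau*w_{\tau,\rho}\le C\,G_{\rho'}^\tau*w_{\tau,\rho}$ pointwise. Take $L^2$ norms and use $\|w_{\tau,\rho}\|_1=1$.

### Case $\rho/\sigma>2^{-m}$: short $\tau$

Here $\rho'/\sigma>4^{-m}=K^{-1/2}$, and so
$$\sigma^2/K\le\rho'^2,\qquad\sigma/K\le\rho' .\tag{7.1}$$
The weight is not needed: $\|G_\rho^\tau*w_{\tau,\rho}\|_2\le\|G_\rho^\tau\|_2$, and we bound $\|G_\rho^\tau\|_2$.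

**Step 1: replace the square function by random sums.** Let $\varepsilon_\theta$ be independent random signs, for $\theta\in\mathcal D_\rho$, $\theta\subset\tau$. Since $\mathbb E|\sum_\theta\varepsilon_\theta a_\theta|^2=\sum_\theta|a_\theta|^2$ for complex numbers $a_\theta$, pointwise
$$\Big(\sum_\theta|f_\theta|^2\Big)^2=\Big(\mathbb E\Big|\sum_\theta\varepsilon_\theta f_\theta\Big|^2\Big)^2\le\mathbb E\Big|\sum_\theta\varepsilon_\theta f_\theta\Big|^4 .$$
For each choice of signs, $\sum_\theta\varepsilon_\theta f_\theta=\sum_{\theta'}g_{\theta'}$ over $\theta'\in\mathcal D_{\rho'}$, $\theta'\subset\tau$, with $g_{\theta'}=\pm f_{\theta'}$. Here $\operatorname{supp}\hat g_{\theta'}\subset\Theta(\theta')$ and $\sum|g_{\theta'}|^2=G_{\rho'}^\tau$. Integrating in $x$, it suffices to prove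
$$\Big\|\sum_{\theta'\in\mathcal D_{\rho'},\ \theta'\subset\tau}g_{\theta'}\Big\|_4^4\le C\Big\|\sum_{\theta'}|g_{\theta'}|^2\Big\|_2^2\qquad\text{whenever }\operatorname{supp}\hat g_{\theta'}\subset\Theta(\theta').\tag{7.2}$$
As in (2.1), the left side is $\|\sum_{(\theta_1,\theta_2)}g_{\theta_1}g_{\theta_2}\|_2^2$, and $g_{\theta_1}g_{\theta_2}$ has frequencies in $\Theta(\theta_1)+\Theta(\theta_2)$. If each frequency lies in at most $C$ of these sumsets, over ordered pairs, then (1.2) bounds the left side by $C\sum_{(\theta_1,\theta_2)}\|g_{\theta_1}g_{\theta_2}\|_2^2=C\|\sum|g_{\theta'}|^2\|_2^2$. So (7.2) reduces to this overlap bound.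

**Step 2: compare with exact squares.** Let $\Xi_1+\Xi_2=\Xi_3+\Xi_4$ with $\Xi_i\in\Theta(\theta_i)$, $\theta_i\in\mathcal D_{\rho'}$, $\theta_i\subset\tau$. Write $P_i=P_{\Xi_i}$ and let $t_i$ be the left endpoint of $\theta_i$. For $t\in\bar\tau$ we have $|t-t_i|\le\sigma$. Taylor's formula at $t_i$, with $|P_i(t_i)|\le A\rho'^2$, $|P_i'(t_i)|\le A\rho'$, $|P_i''-1|\le\frac1K$ and (7.1), gives
$$P_i(t)=\tfrac12(t-t_i)^2+E_i,\qquad|E_i|\le A\rho'^2+A\rho'|t-t_i|+\tfrac{\sigma^2}{2K}\le(A+1)\rho'^2+A\rho'|t-t_i|,$$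
$$P_i'(t)=t-t_i+E_i',\qquad|E_i'|\le A\rho'+\tfrac\sigma K\le(A+1)\rho' .$$

**Step 3: the sums agree.** By linearity $P_1+P_2=P_3+P_4$. Comparing derivatives at any $t\in\bar\tau$ gives $|t_1+t_2-t_3-t_4|\le4(A+1)\rho'$. Put
$$u=\tfrac{t_1+t_2}2,\qquad v=\tfrac{t_3+t_4}2,\qquad x=|t_1-t_2|,\qquad y=|t_3-t_4| .$$
Then $u\in\bar\tau$ and $|u-v|\le2(A+1)\rho'$.

**Step 4: the gaps agree.** Evaluate $P_1+P_2=P_3+P_4$ at $t=u$. We have
$$\tfrac12(u-t_1)^2+\tfrac12(u-t_2)^2=\tfrac{x^2}4,\qquad\tfrac12(u-t_3)^2+\tfrac12(u-t_4)^2=(u-v)^2+\tfrac{y^2}4,$$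
and $|u-t_1|,|u-t_2|\le x$, $|u-t_3|,|u-t_4|\le|u-v|+y$. Hence
$$\tfrac14|x^2-y^2|\le(u-v)^2+4(A+1)\rho'^2+2A\rho'\big(x+|u-v|+y\big),$$
that is, $|x^2-y^2|\le C\rho'(\rho'+x+y)$. If $x+y\ge\rho'$, divide by $x+y$ to get $|x-y|\le2C\rho'$. If $x+y<\rho'$, then $|x-y|\le\rho'$ trivially.

**Step 5: count.** After possibly exchanging the indices $3$ and $4$, the pairs $(t_1,t_2)$ and $(t_3,t_4)$ are ordered in the same way, so $t_1-t_3=(u-v)\mp\frac12(x-y)$ and $t_2-t_4=(u-v)\pm\frac12(x-y)$. Therefore $|t_1-t_3|,|t_2-t_4|\le C\rho'$. So for given $(\theta_1,\theta_2)$ there are at most $C$ ordered pairs $(\theta_3,\theta_4)$ such that $\Theta(\theta_3)+\Theta(\theta_4)$ meets $\Theta(\theta_1)+\Theta(\theta_2)$. In particular each frequency lies in at most $C$ sumsets, which proves (7.2) and Lemma 4. $\square$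

The example after (3.1) shows why (7.1) matters: the window $\frac1K$ alone does not control the overlap, but it does on an interval of length $\sigma\le K^{1/2}\rho'$. The choice $K=16^m$ is made so that (7.1) covers every $\sigma<2^m\rho=4^m\rho'$, which is exactly the range left over by the first case.

## 8. The wave envelope estimate

**Proposition 5.** Put $G=\sum_{\theta\in\mathcal D_h}|f_\theta|^2$. Then
$$\|f\|_4^4\le(CL^2)^{J+1}\sum_{h\le|\tau|\le1}\|G_h^\tau*w_{\tau,h}\|_2^2\le(CL^2)^{J+1}L\,\|G^{1/2}\|_4^4 .$$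

The proof alternates Lemmas 4 and 3. Let
$$W_\rho=\sum_{\rho\le|\tau|\le1}\|G_\rho^\tau*w_{\tau,\rho}\|_2^2 .$$

**Step 1: start at scale $1$.** For $\rho=1$ the only interval is $\tau=[0,1)$, and $G_1^{[0,1)}=|f|^2$ has frequencies in $\Theta([0,1))-\Theta([0,1))\subset2A\,\omega([0,1),1)$, by (5.2). There $\hat w_{[0,1),1}\ge c_0$ by (w2). So Plancherel gives $\|f\|_4^4=\||f|^2\|_2^2\le c_0^{-2}W_1$.

**Step 2: descend by a factor $2^{-m}$.** Let $\rho=2^{-mk}$, $0\le k<J$, and $\rho'=2^{-m}\rho$. Lemma 4, then Lemma 3 at scale $\rho'$, give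
$$W_\rho\le C\sum_{|\tau|\ge\rho}\|G_{\rho'}^\tau\|_2^2\le CL\sum_{|\tau|\ge\rho}\ \sum_{\tau'\subset\tau,\ |\tau'|\ge\rho'}\|G_{\rho'}^{\tau'}*w_{\tau',\rho'}\|_2^2\le CL^2\,W_{\rho'},$$
since each $\tau'$ is contained in at most $L$ intervals $\tau$, one for each length. Iterating $J$ times from $\rho=1$ to $\rho=2^{-mJ}=h$ gives $\|f\|_4^4\le c_0^{-2}(CL^2)^JW_h$, which is the first inequality after enlarging $C$.

**Step 3: remove the averages.** We have $\|G_h^\tau*w_{\tau,h}\|_2\le\|G_h^\tau\|_2$. For each of the $L$ lengths $\sigma$, since the $G_h^\tau$ are nonnegative,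
$$\sum_{|\tau|=\sigma}(G_h^\tau)^2\le\Big(\sum_{|\tau|=\sigma}G_h^\tau\Big)^2=G^2 .$$
Integrate in $x$, sum over $\sigma$, and use $\|G\|_2^2=\|G^{1/2}\|_4^4$. $\square$

## 9. From the curve to polynomials: proof of Theorem 2

We cut $I$ into short pieces on which the curve is well approximated by its Taylor polynomial, rescale each piece to $[0,1)$, and cut the frequencies into windows for the second derivative. Both cuts are paid for by the triangle inequality, so the number of pieces must be at most $Cr^{-\epsilon/2}$; this dictates the parameters.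

Let $\epsilon>0$ and fix
$$J=\max(2,\lceil16/\epsilon\rceil),\quad M=J,\quad n=d+1,\quad\Gamma_0=1+R_1\|\gamma\|_{C^{M+1}},\quad c_2=\min\Big(1,\frac{c_1}{64\Gamma_0}\Big).$$
In this section $C$ depends only on $\epsilon,d,\gamma,c_1,R_1$.

**Step 1: choose the scales.** If $r>c_22^{-(J+4)}$, then $|\Omega|\le|I|/r+1\le C$, and $|\sum f_\nu|\le|\Omega|^{1/2}(\sum|f_\nu|^2)^{1/2}$ suffices. So assume $r\le c_22^{-(J+4)}$. Let $m\ge1$ be the largest integer with $r\le c_22^{-m(J+4)}$, and put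
$$K=16^m,\qquad h=2^{-mJ},\qquad L=1+mJ,\qquad\lambda=c_216^{-m} .$$
Then $\lambda h=c_22^{-m(J+4)}$. By the choice of $m$, $r\le\lambda h$ and $r>c_22^{-(m+1)(J+4)}$, and since $c_2\le1$,
$$r\le\lambda h\le2^{J+4}r,\qquad2^m\le r^{-1/(J+4)} .\tag{9.1}$$
Here $\lambda$ is the length of the pieces of $I$, and after rescaling by $\lambda$ the scale $r$ becomes comparable to $h$.

**Step 2: localize in $s$ and pass to polynomials.** Partition $I$ into at most $C\lambda^{-1}$ sets $[s_i,s_i+\lambda)\cap I$ with $s_i\in I$. Let $\Omega_i=\{\nu:s_\nu\in[s_i,s_i+\lambda)\}$ and, for $\nu\in\Omega_i$, $t_\nu=(s_\nu-s_i)/\lambda\in[0,1)$. For $\Xi=(\xi,\mu)$ put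
$$p_\Xi(t)=\lambda^{-2}\Big(\mu+\sum_{j=0}^M\frac{(\lambda t)^j}{j!}\langle\gamma^{(j)}(s_i),\xi\rangle\Big),$$
a polynomial of degree at most $M$ depending linearly on $\Xi$. It is the Taylor polynomial of $t\mapsto\lambda^{-2}\langle\Gamma^{(1)}(s_i+\lambda t),\Xi\rangle$.

Let $\nu\in\Omega_i$ and $\Xi\in\widetilde\Pi(s_\nu,r)$, so $|\xi|\le R_1$. Apply Taylor's formula at $s_i$ to $\langle\gamma,\xi\rangle$, $\langle\gamma^{(1)},\xi\rangle$, $\langle\gamma^{(2)},\xi\rangle$, with orders $M,M-1,M-2$. The remainders are at most $R_1\|\gamma\|_{C^{M+1}}$ times $\lambda^{M+1},\lambda^M,\lambda^{M-1}$, and they enter $p_\Xi(t_\nu),p_\Xi'(t_\nu),p_\Xi''(t_\nu)$ with the factors $\lambda^{-2},\lambda^{-1},1$. So these three numbers differ from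
$$\lambda^{-2}\langle\Gamma^{(1)}(s_\nu),\Xi\rangle,\qquad\lambda^{-1}\langle\Gamma^{(2)}(s_\nu),\Xi\rangle,\qquad\langle\Gamma^{(3)}(s_\nu),\Xi\rangle$$
by at most $\Gamma_0\lambda^{M-1}$ each. Since $M=J\ge2$ and $\lambda\le16^{-m}$,
$$\lambda^{M-1}\le2^{-4m(J-1)}\le2^{-2mJ}=h^2,\qquad\lambda^{M-1}\le\lambda .$$
With $r\le\lambda h$ and $h\le1$ this gives
$$|p_\Xi(t_\nu)|\le(1+\Gamma_0)h^2,\qquad|p_\Xi'(t_\nu)|\le(1+\Gamma_0)h,\qquad|p_\Xi''(t_\nu)|\ge c_1-\Gamma_0\lambda .\tag{9.2}$$
Moreover $p_\Xi''(t)-p_\Xi''(0)=\sum_{j=1}^{M-2}\frac{(\lambda t)^j}{j!}\langle\gamma^{(j+2)}(s_i),\xi\rangle$, and $(\lambda t)^j\le\lambda$ for $j\ge1$, so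
$$\sup_{[0,1]}|p_\Xi''-p_\Xi''(0)|\le e\,\Gamma_0\lambda\le\frac{e\,c_1}{64}16^{-m}\le\frac{c_1}{16}16^{-m} .\tag{9.3}$$
In particular $|p_\Xi''(0)|\ge c_1-(1+e)\Gamma_0\lambda\ge\frac{15}{16}c_1$.

**Step 3: localize the second derivative.** Let $\zeta\in C_c^\infty(-1,1)$ with $\sum_{k\in\mathbb Z}\zeta(\cdot-k)=1$. Put $\eta=\frac{c_1}{16}16^{-m}$ and $v_i=(\gamma^{(2)}(s_i),0)$, so that $p_\Xi''(0)=\langle v_i,\Xi\rangle$. For $\nu\in\Omega_i$ define $f_\nu^{(k)}\in\mathcal S$ by
$$\widehat{f_\nu^{(k)}}(\Xi)=\zeta\big(\langle v_i,\Xi\rangle/\eta-k\big)\hat f_\nu(\Xi).$$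
Then $f_\nu=\sum_kf_\nu^{(k)}$, and since $|\langle v_i,\Xi\rangle|\le\Gamma_0$ on $\operatorname{supp}\hat f_\nu$, only $C16^m$ values of $k$ are relevant.

The square function does not grow under this cut. Fourier inversion for $\zeta$ gives $\zeta(\langle v_i,\Xi\rangle/\eta-k)=\frac1{2\pi}\int\hat\zeta(y)e^{-iyk}e^{i\langle yv_i/\eta,\Xi\rangle}dy$, and multiplication of $\hat f_\nu$ by $e^{i\langle a,\Xi\rangle}$ is translation of $f_\nu$ by $-a$, so
$$f_\nu^{(k)}(x)=\frac1{2\pi}\int\hat\zeta(y)e^{-iyk}f_\nu(x+yv_i/\eta)\,dy .$$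
The kernel is integrable and, like the translations, is the same for all $\nu\in\Omega_i$. Minkowski's inequality in $L^4(\ell^2)$ and translation invariance give
$$\Big\|\Big(\sum_{\nu\in\Omega_i}|f_\nu^{(k)}|^2\Big)^{1/2}\Big\|_4\le C\Big\|\Big(\sum_{\nu\in\Omega_i}|f_\nu|^2\Big)^{1/2}\Big\|_4 .\tag{9.4}$$

**Step 4: check that we are in the model of Section 5.** Fix $(i,k)$ such that some $f_\nu^{(k)}$, $\nu\in\Omega_i$, is nonzero, and put $b=k\eta$. On $\operatorname{supp}\widehat{f_\nu^{(k)}}$ we have $|p_\Xi''(0)-b|\le\eta$. As this support is nonempty for some $\nu$, Step 2 gives $|b|\ge\frac{15}{16}c_1-\eta\ge\frac{c_1}2$. Let $P_\Xi=p_\Xi/b$, again linear in $\Xi$; the sign of $b$ takes care of both signs of $\langle\Gamma^{(3)},\Xi\rangle$. On $\operatorname{supp}\widehat{f_\nu^{(k)}}$, by (9.3),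
$$\sup_{[0,1]}|P_\Xi''-1|\le\frac1{|b|}\Big(\sup_{[0,1]}|p_\Xi''-p_\Xi''(0)|+|p_\Xi''(0)-b|\Big)\le\frac2{c_1}\cdot2\cdot\frac{c_1}{16}16^{-m}\le\frac1K .$$
Let $\theta\in\mathcal D_h$ contain $t_\nu$. By (9.2), $|P_\Xi(t_\nu)|\le\frac2{c_1}(1+\Gamma_0)h^2$ and $|P_\Xi'(t_\nu)|\le\frac2{c_1}(1+\Gamma_0)h$. Since $|P_\Xi''|\le\frac32$ on $[0,1]$, on $\theta$ we have
$$|P_\Xi'|\le\Big(\frac2{c_1}(1+\Gamma_0)+\frac32\Big)h,\qquad|P_\Xi|\le\Big(\frac4{c_1}(1+\Gamma_0)+\frac34\Big)h^2 .$$
So with $R=R_1$ and $A=\frac4{c_1}(1+\Gamma_0)+2$ we have $\operatorname{supp}\widehat{f_\nu^{(k)}}\subset\Theta(\theta)$.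

**Step 5: apply Proposition 5 to one pair $(i,k)$.** Put $f_\theta=\sum_{\nu\in\Omega_i,\ t_\nu\in\theta}f_\nu^{(k)}$ for $\theta\in\mathcal D_h$. The points $s_\nu$ with $t_\nu\in\theta$ lie in a half-open interval of length $\lambda h$ and are $r$-separated, so by (9.1) there are at most $2^{J+4}+1$ of them. By Cauchy–Schwarz, $|f_\theta|^2\le C\sum_{t_\nu\in\theta}|f_\nu^{(k)}|^2$. The constants of Proposition 5 depend only on $n,M,A$, hence only on $\epsilon,d,\gamma,c_1,R_1$. Using $(CL^2)^{J+1}L\le(CL^2)^{J+2}$ and (9.4),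
$$\Big\|\sum_{\nu\in\Omega_i}f_\nu^{(k)}\Big\|_4\le(CL^2)^{(J+2)/4}\Big\|\Big(\sum_{\theta\in\mathcal D_h}|f_\theta|^2\Big)^{1/2}\Big\|_4\le C(CL^2)^{(J+2)/4}\Big\|\Big(\sum_{\nu\in\Omega}|f_\nu|^2\Big)^{1/2}\Big\|_4 .$$

**Step 6: sum over $(i,k)$.** The number of relevant pairs is at most
$$C\lambda^{-1}16^m\le C2^{8m}\le Cr^{-8/(J+4)}\le Cr^{-\epsilon/2},$$
by (9.1) and $J\ge16/\epsilon$. Also $L=1+mJ\le1+\log_2(1/r)$ by (9.1), and $J$ is fixed, so $(CL^2)^{(J+2)/4}$ is a fixed power of a logarithm and is at most $Cr^{-\epsilon/2}$. By the triangle inequality,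
$$\Big\|\sum_{\nu\in\Omega}f_\nu\Big\|_4\le\sum_{i,k}\Big\|\sum_{\nu\in\Omega_i}f_\nu^{(k)}\Big\|_4\le C\,r^{-\epsilon/2}\,r^{-\epsilon/2}\,\Big\|\Big(\sum_{\nu\in\Omega}|f_\nu|^2\Big)^{1/2}\Big\|_4 .$$
This proves Theorem 2. By Section 4 it proves Theorem 1, so Conjecture 3.5.8 is true for every $d\ge2$. $\blacksquare$
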